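# Revealing a random copy of $H$: rational exponents down to $v(H)-e(H)/\Delta$

## 1. Surprise along an ordering of $V(H)$

Let $H$ and $G$ be finite graphs, and let $\Phi$ be the set of injective homomorphisms $H\to G$, that is, injective maps $V(H)\to V(G)$ sending edges to edges. Assume $\Phi\ne\emptyset$. Let $\varphi$ be a uniformly random element of $\Phi$ and let $P$ denote its law. We write $\varphi_u=\varphi(u)$ and $\varphi_A=\varphi|_A$. Throughout, $\log=\log_2$.

**Definition (surprise).** For $A\subset V(H)$, $u\in V(H)\setminus A$ and $\varphi\in\Phi$, put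
$$b_u^A(\varphi)=\log\frac{1}{P(\varphi_u\mid\varphi_A)}\ \ge 0,$$
where $P(\varphi_u\mid\varphi_A)$ is the conditional probability that the random map takes the value $\varphi_u$ at $u$, given that it equals $\varphi_A$ on $A$.

Now reveal the vertices in some order $u_1,\dots,u_v$, and let $A_j=\{u_1,\dots,u_j\}$. Since $P(\varphi)=1/|\Phi|$ for each $\varphi\in\Phi$, and $P(\varphi)$ is the product of the successive conditional probabilities,
$$\log|\Phi|=\sum_{j=1}^{v} b_{u_j}^{A_{j-1}}(\varphi)\qquad\text{for every single }\varphi\in\Phi\text{ and every ordering.}\tag{1}$$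
This is not an average over $\varphi$. It is an identity at each point.

**Example.** Let $H=K_{1,2}$ with center $y$ and leaves $x_1,x_2$, and let $G=K_{1,n-1}$ with $n\ge3$. The center must go to the hub, so $|\Phi|=(n-1)(n-2)$. In the order $y,x_1,x_2$ the surprises are $0,\ \log(n-1),\ \log(n-2)$. In the order $x_1,x_2,y$ they are $\log(n-1),\ \log(n-2),\ 0$. The sums agree, but the surprises are distributed differently over the vertices.

What is (1) for? The number of copies of $H$ in $G$ (subgraphs of $G$ isomorphic to $H$) is $|\Phi|$ divided by the number of automorphisms of $H$. So to bound the number of copies from above it is enough to exhibit **one** map $\varphi$ and **one** ordering, which may depend on $\varphi$, along which every surprise is small.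

## 2. Realizable exponents and the statements

A graph $G$ is $\mathcal F$-free if it contains no $F\in\mathcal F$ as a subgraph. The generalized Turán number $\mathrm{ex}(n,H,\mathcal F)$ is the maximum number of copies of $H$ in an $\mathcal F$-free graph on $n$ vertices. A rational $r$ is *realizable* for $H$ if there is a finite family $\mathcal F$ with $\mathrm{ex}(n,H,\mathcal F)=\Theta(n^r)$. We write $v(H)$, $e(H)$, $\Delta=\Delta(H)$ for the numbers of vertices and edges and the maximum degree.

The following is known. Every rational in $[1,2]$ is realizable for $K_2$ (Bukh–Conlon). Every rational in $[t,t+1]$ is realizable for $K_{1,t}$, and no rational in $(1,t)$ is (English–Halfpap–Krueger). English–Spiro show that every rational in $[v(H)-\frac{e(H)}{2\Delta^2},v(H)]$ is realizable for every $H$ of maximum degree $\Delta$, and every rational in $[v(T)-\frac{e(T)}{\Delta},v(T)]$ for every tree $T$ of maximum degree $\Delta$, which is best possible for stars. The conjecture, from "Generalized Turán Problems for Trees and More", is that the tree interval works for every graph.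 It is true, and it follows from a stronger statement in which one family serves many graphs at once.

**Theorem 1.** Let $s\in(0,1]$ be rational and $m\ge1$. There is a finite family $\mathcal F=\mathcal F(s,m)$ such that $\mathrm{ex}(n,H,\mathcal F)=\Theta(n^{v(H)-s\,e(H)})$ for every graph $H$ with $v(H)\le m$ and $\Delta(H)\le 1/s$.

**Corollary (the conjecture).** For every $H$ with $e(H)\ge1$, every rational $r\in[v(H)-e(H)/\Delta,\ v(H)]$ is realizable.

**Proof of the Corollary from Theorem 1.** If $r=v(H)$, take $\mathcal F=\{K_{v(H)+1}\}$. The balanced complete $v(H)$-partite graph is $K_{v(H)+1}$-free and has $\Theta(n^{v(H)})$ copies of $H$, and no graph has more than $O(n^{v(H)})$. Otherwise $s=(v(H)-r)/e(H)$ is rational and lies in $(0,1/\Delta]\subset(0,1]$. Apply Theorem 1 with this $s$ and $m=v(H)$. $\square$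

We also prove three companions.

**Theorem 2.** Let $0<s<1$ be rational, $D\ge1$, $m\ge D+1$. A finite family $\mathcal F$ with $\mathrm{ex}(n,H,\mathcal F)=\Theta(n^{v(H)-se(H)})$ for all $H$ with $v(H)\le m$, $\Delta(H)\le D$ exists if and only if $s\le1/D$.

**Theorem 3.** Let $k\ge1$, $t\ge2$, and let $H=kK_{1,t}$ be the disjoint union of $k$ stars. Then $v(H)-e(H)/\Delta=kt$, and no number in $((k-1)t+1,\ kt)$ is realizable for $H$.

**Theorem 4.** If $t\ge\Delta(H)$ is an integer and $t\ge1$, then $\mathrm{ex}(n,H,K_{t,p})=O(n^{v(H)-e(H)/t})$ for every $p$, and this is $\Theta(n^{v(H)-e(H)/t})$ for all $p\ge p_0(t,v(H))$.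

## 3. Two exponents computed by hand

**The case $s=1$.** Here $\Delta(H)\le1$, so $H$ consists of $e=e(H)$ disjoint edges and $v-2e$ isolated vertices, where $v=v(H)$. Forbid $K_{1,2}$. A $K_{1,2}$-free graph has at most $n/2$ edges, so it has $O(n^{e}\cdot n^{v-2e})=O(n^{v-e})$ copies of $H$. A matching on $n$ or $n-1$ of the vertices has $\Omega(n^{v-e})$.

**The star $H=K_{1,t}$ with $s=1/t$.** The predicted exponent is $t+1-1=t$. Forbid $K_{t,p}$. Each $t$-set of vertices has at most $p-1$ common neighbors, so there are $O(n^t)$ copies of $K_{1,t}$: choose the leaves first and then the center. In the language of Section 1, the leaves are allowed surprise about $\log n$ each, and the center, once its $t$ neighbors are known, is allowed only $O(1)$.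

The second computation suggests the allowance a vertex should have. Fix $s$ and $H$ with $\Delta(H)\le1/s$. Let $N_H(u)$ be the neighborhood of $u$ in $H$. For $A\subset V(H)$ and $u\notin A$ put
$$A_u=A\cap N_H(u),\qquad d_A(u)=|A_u|,\qquad c_u^A=\frac1s-d_A(u)\ \ge 0 .$$
The *budget* of $u$ after $A$ has been revealed is $s\,c_u^A\log n$: it starts at $\log n$ and drops by $s\log n$ with each revealed neighbor. Along any ordering the budgets sum to
$$\sum_{j=1}^{v(H)} s\,c_{u_j}^{A_{j-1}}\log n=\sum_{j=1}^{v(H)}\bigl(1-s\,d_{A_{j-1}}(u_j)\bigr)\log n=(v(H)-s\,e(H))\log n,\tag{2}$$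
because each edge is counted once, at its later endpoint. So by (1) the upper bound in Theorem 1 follows if, for some $\varphi$ and some ordering, each surprise exceeds its budget by at most $O(1)$.

We record one consequence of $\Delta(H)\le 1/s$. If $uw\in E(H)$ and $A\subset V(H)\setminus\{u,w\}$, then $u$ and $w$ each have a neighbor outside $A$, so
$$d_A(u),\,d_A(w)\le\Delta(H)-1,\qquad c_u^A\ge1,\qquad c_w^A\ge1 .\tag{3}$$

## 4. A star defeats a bad order; which order survives

The first thing to try is to fix an ordering of $V(H)$ and show, step by step, that revealing $u$ lowers the surprise of each neighbor $w$ as much as it lowers the budget. The budget of $w$ is multiplied by $(c_w-1)/c_w=1-1/c_w$, so we would like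
$$b_w^{A\cup u}\le\Bigl(1-\frac1{c_w^A}\Bigr)b_w^A+O(1).\tag{4}$$

This fails. Take $H=K_{1,2}$, $s=1/2$ and $G=K_{1,n-1}$ as in the example, with $A=\emptyset$, $u=y$, $w=x_1$. The center is known in advance, so revealing it teaches nothing: $b_w^{\{u\}}=b_w^\emptyset=\log(n-1)$, while (4) asks for $\frac12\log(n-1)+O(1)$. It fails for every $\varphi\in\Phi$, and the budget $\frac12\log n$ of $x_1$ is overspent. Forbidding $K_{2,p}$ with $p\ge2$ does not help, since a star contains no $K_{2,p}$.

In the order $x_1,x_2,y$ the budgets are $\log n,\log n,0$ and the surprises are $\log(n-1),\log(n-2),0$, so every vertex stays within its budget. The rule seems to be to reveal surprising vertices first. To find the exact rule we do a heuristic computation. Suppose that, given $\varphi_A=\alpha$, the pair $(\varphi_u,\varphi_w)$ is uniform on a set $B\subset X\times Y$ with uniform marginals on $X$ and $Y$. Then $|X|=2^{b_u}$, $|Y|=2^{b_w}$, $|B|=2^{b_u+b_w^{A\cup u}}$. Put $k=c_u+c_w$, and suppose the forbidden graphs force $|B|\lesssim(|X||Y|)^{1-1/k}$. Then, up to additive constants,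
$$b_w^{A\cup u}\le\Bigl(1-\frac1k\Bigr)(b_u+b_w)-b_u=\Bigl(1-\frac1k\Bigr)b_w-\frac{b_u}{k}.$$
If moreover $b_u/c_u\ge b_w/c_w$, then $b_u\ge\frac{c_u}{c_w}b_w$ and the right side is at most
$$b_w\Bigl(1-\frac1k-\frac{c_u}{k\,c_w}\Bigr)=b_w\Bigl(1-\frac{c_w+c_u}{k\,c_w}\Bigr)=b_w\Bigl(1-\frac1{c_w}\Bigr),$$
which is (4). So the rule is: **reveal next a vertex maximizing the ratio $b_u^A(\varphi)/c_u^A$.** In the star example the initial ratios are $0$ for $y$ and $\frac12\log(n-1)$ for the leaves. After $x_1$ they are $0/1$ for $y$ and $\frac12\log(n-2)$ for $x_2$. The rule thus picks the good order.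

A pair bound for $|B|$ must also allow the terms $|X|$ and $|Y|$, since $B$ can be a union of disjoint stars. They are harmless for the heuristic. If $|B|\lesssim|X|$, then $b_w^{A\cup u}\lesssim0$. If $|B|\lesssim|Y|$, then $b_w^{A\cup u}\lesssim b_w-b_u\le b_w(1-c_u/c_w)\le b_w(1-1/c_w)$, by $c_u\ge1$.

Two tasks remain for the upper bound: find forbidden graphs that force the pair bound $(|X||Y|)^{1-1/k}+|X|+|Y|$, and make the computation rigorous without uniformity. The forbidden graphs must at the same time be sparse enough for the lower bound.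

## 5. Caterpillars with $b/a$ edges per non-root

Write $s=a/b$ with positive integers $a,b$.

**Definition (rooted graph).** A rooted graph $(T,R)$ is a graph $T$ without isolated vertices and a set $R\subset V(T)$ of *roots* spanning no edges, with $N=V(T)\setminus R\neq\emptyset$. For $S\subset N$ let $e_S$ be the number of edges of $T$ meeting $S$. Call $(T,R)$ *$s$-balanced* if $e_S\ge|S|/s$ for all $S\subset N$.

**Definition (the family $T^p$).** $T^p$ is the family of all graphs $F$ that are unions of the images of $p$ pairwise distinct injective homomorphisms $T\to F$ agreeing on $R$. Up to isomorphism it is finite, since $F$ has at most $p|V(T)|$ vertices. Its members have no isolated vertices. A graph $G$ contains a member of $T^p$ if and only if there are $p$ distinct injective homomorphisms $T\to G$ agreeing on $R$.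

**Example (star).** Let $S_t=K_{1,t}$ with its $t$ leaves as roots. Homomorphisms agreeing on the roots differ only in the image of the center, so $S_t^p=\{K_{t,p}\}$. If $t=1/s$, then $e_N=t=1/s$, so $S_t$ is $s$-balanced.

**Example (path).** Let $T$ be the path $r\,z\,z'$ with single root $r$. A member of $T^2$ is the union of two distinct paths $r\,a\,b$ and $r\,a'\,b'$. If $a=a'$ it is $K_{1,3}$. If $a\ne a'$ and $b=b'$ it is $C_4$. If $b=a'$ and $b'=a$ it is $K_3$. If exactly one of $b=a'$, $b'=a$ holds, it is a triangle with a pendant edge. If $a,b,a',b'$ are distinct it is a path with four edges. So $T^2$ has five members.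

**The caterpillar $T(H,A,u,w)$.** Let $v(H)\le m$, $\Delta(H)\le 1/s$, $uw\in E(H)$, $A\subset V(H)\setminus\{u,w\}$. Put
$$L=2a,\quad E_i=\lceil ib/a\rceil\ (0\le i\le L),\quad r_i=E_i-E_{i-1}-1\ (1\le i<L),\quad r_L=E_L-E_{L-1}.$$
So $E_0=0$ and $E_L=2b$. Since $\lceil x+y\rceil\ge\lceil x\rceil+\lfloor y\rfloor$, and by (3) with $\Delta(H)\le\lfloor b/a\rfloor$,
$$r_i\ge\lfloor b/a\rfloor-1\ge\max(d_A(u),d_A(w))\qquad\text{for all }i.$$
The non-roots form a path $z_1z_2\dots z_L$, where $z_i$ has *type* $u$ for odd $i$ and type $w$ for even $i$. The roots are the vertices of $A_u\cup A_w$ together with private leaves. Each $z_i$ of type $x\in\{u,w\}$ is joined to all of $A_x$ and to $r_i-d_A(x)\ge0$ private leaves, which get the opposite type. So $z_i$ has exactly $r_i$ edges to roots, and the total number of edges is $\sum_i r_i+(L-1)=E_L=2b$.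

**Example.** Let $s=2/5$, so $a=2$, $b=5$, $(E_0,\dots,E_4)=(0,3,5,8,10)$ and $(r_1,\dots,r_4)=(2,1,2,2)$. Let $H$ be the path $x\,u\,w\,y$ and $A=\{x\}$. Then $z_1$ and $z_3$ are each joined to $x$ and to one private leaf, $z_2$ has one private leaf, and $z_4$ has two. There are $7$ root edges and $3$ path edges, $10=2b$ in all. The set $\{z_2,z_3\}$ meets $1+2+3=6\ge 2\cdot\frac52$ edges, and the single vertex $z_2$ meets $3\ge\frac52$.

**Lemma 1.** $T(H,A,u,w)$ is $s$-balanced. Deleting $A_u\cup A_w$ from it leaves a tree with exactly $M=ak$ edges, where $k=c_u^A+c_w^A\ge2$, and with $a$ non-roots of each type.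

**Proof.** **Step 1: intervals.** We check balancedness first for $S=\{z_i,\dots,z_j\}$. The edges meeting $S$ are its root edges, the $j-i$ path edges inside, and the path edges leaving it, so
$$e_S=\sum_{l=i}^{j}r_l+(j-i)+[i>1]+[j<L].$$
If $j<L$, the sum of the $r_l$ is $E_j-E_{i-1}-(j-i+1)$ and the last bracket is $1$. If $j=L$, the sum is $E_L-E_{i-1}-(L-i)$ and the last bracket is $0$. In both cases $e_S=E_j-E_{i-1}+[i>1]$. For $i=1$ this is $E_j\ge jb/a$. For $i>1$ we use $E_j\ge jb/a$ and $E_{i-1}<(i-1)b/a+1$ to get $e_S=E_j-E_{i-1}+1\ge(j-i+1)b/a$. So $e_S\ge|S|b/a=|S|/s$.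

**Step 2: general $S$.** To pass from intervals to all sets, split $S$ into its maximal intervals. An edge meeting $S$ meets exactly one of them, because a path edge with both ends in $S$ lies inside one interval. So the inequalities of Step 1 add up.

**Step 3: the tree part.** We count edges after deleting $A_u\cup A_w$. What remains is the path with private leaves, a tree. The $a$ vertices $z_i$ of type $u$ lose $d_A(u)$ edges each and the $a$ of type $w$ lose $d_A(w)$ each, so
$$M=2b-a\,d_A(u)-a\,d_A(w)=a\Bigl(\frac2s-d_A(u)-d_A(w)\Bigr)=ak,$$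
and $k\ge2$ by (3). $\square$

In the example above, $c_u=\frac32$, $c_w=\frac52$, $k=4$, and deleting $x$ leaves $10-2=8=ak$ edges.

**The forbidden family.** Let $\mathcal T$ be the finite set (up to isomorphism) of all $T(H,A,u,w)$ with $v(H)\le m$, $\Delta(H)\le1/s$, together with the star $S_t$ if $t=1/s$ is an integer. Put $\mathcal F_p=\bigcup_{T\in\mathcal T}T^p$. The role of the star will appear in Section 7.

## 6. Counting pairs $(\varphi_u,\varphi_w)$ over a fixed $\alpha$

From here to the end of Section 8, $H$ is a graph with $v(H)\le m$, $\Delta(H)\le1/s$, $e(H)\ge1$, and $G$ is an $\mathcal F_p$-free graph on $n$ vertices with $\Phi\ne\emptyset$.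

**Lemma 2.** There is $C_0=C_0(p,s,m)$ such that the following holds. Let $uw\in E(H)$, $A\subset V(H)\setminus\{u,w\}$, $\alpha:A\to V(G)$, $k=c_u^A+c_w^A$. Let $X,Y\subset V(G)$ and $B\subset X\times Y$ be such that for each $(x,y)\in B$ some $\varphi\in\Phi$ has $\varphi|_A=\alpha$, $\varphi(u)=x$, $\varphi(w)=y$. Then
$$|B|\le C_0\bigl((|X||Y|)^{1-1/k}+|X|+|Y|\bigr).$$

**Proof.** Let $T=T(H,A,u,w)$, let $\tau$ be the maximum of $|V(T')|$ over $T'\in\mathcal T$, and $C_0=8\max(\tau,p)$. Suppose the inequality fails. Then $B\neq\emptyset$, so $X,Y\ne\emptyset$, and $\alpha$ is injective. View $B$ as a bipartite graph between disjoint copies of $X$ and $Y$.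

**Step 1: minimum degrees.** We clean $B$ so that every vertex has many neighbors. Repeatedly delete vertices of $X$ of current degree below $|B|/(4|X|)$ and vertices of $Y$ of current degree below $|B|/(4|Y|)$. Each side loses at most $|B|/4$ edges, so the remaining graph $B'$ has at least $|B|/2$ edges, and all its vertices satisfy these minimum degree bounds.

**Step 2: embedding the tree part.** We count embeddings of the tree $T-(A_u\cup A_w)$ into $B'$ with type-$u$ vertices going to $X$ and type-$w$ vertices to $Y$, injective as maps into $V(G)$ (the sets $X$ and $Y$ may overlap). The pair $(z_1,z_2)$ has at least $|B|/2$ choices. The two vertices are distinct because maps in $\Phi$ are injective. Add the other tree vertices one by one, each adjacent to one already embedded. A new type-$w$ vertex hangs on a type-$u$ vertex, so it has at least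
$$\frac{|B|}{4|X|}-\tau\ \ge\ \frac{|B|}{8|X|}$$
choices avoiding all used vertices of $G$, because $|B|/(8|X|)\ge C_0/8\ge\tau$. Similarly a new type-$u$ vertex has at least $|B|/(8|Y|)$ choices. If $p_u,p_w$ are the numbers of tree vertices of each type, then $p_u+p_w-1=M$, and the number of embeddings is at least
$$\frac{|B|}2\Bigl(\frac{|B|}{8|X|}\Bigr)^{p_w-1}\Bigl(\frac{|B|}{8|Y|}\Bigr)^{p_u-1}\ge 8^{-M}|B|^M|X|^{-(p_w-1)}|Y|^{-(p_u-1)} .$$

**Step 3: these are maps of all of $T$.** We extend each embedding by $\alpha$ on $A_u\cup A_w$ and check that it is an injective homomorphism $T\to G$. Every vertex used lies in a pair of $B$, so it is $\varphi(u)$ or $\varphi(w)$ for some $\varphi\in\Phi$ extending $\alpha$. Hence it lies outside $\alpha(A)$, and the map is injective. Pairs in $B$ are edges of $G$ because $uw\in E(H)$. A type-$u$ image is adjacent to all of $\alpha(A_u)$, and a type-$w$ image to all of $\alpha(A_w)$. So all edges of $T$ are respected.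

**Step 4: pigeonhole on the roots.** We find one root placement with $p$ extensions. The roots in $A_u\cup A_w$ are fixed. There are $p_u-a$ leaf roots of type $u$ and $p_w-a$ of type $w$, so at most $|X|^{p_u-a}|Y|^{p_w-a}$ placements. The exponent of $|X|$ after dividing is $-(p_w-1)-(p_u-a)=-(M-a)$, and the same for $|Y|$. Since $a/M=1/k$, some placement extends in at least
$$8^{-M}|B|^M(|X||Y|)^{-(M-a)}=\left(\frac{|B|}{8(|X||Y|)^{1-1/k}}\right)^{M}\ge\Bigl(\frac{C_0}{8}\Bigr)^M\ge p$$
ways. These are distinct injective homomorphisms $T\to G$ agreeing on $R$, so $G$ contains a member of $T^p$, a contradiction. $\square$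

## 7. What one revealed vertex does to the surprise of another

**Lemma 3.** For each $\eta>0$ there is $C=C(\eta,p,s,m)$ such that each of the following statements about the random $\varphi$, for fixed $A$ and distinct $u,w\notin A$, fails with probability at most $\eta$:

1. $b_u^{\emptyset}\le\log n+C$;
2. $b_w^{A\cup u}\le b_w^A+C$;
3. (when $uw\in E(H)$) if $b_u^A/c_u^A\ge b_w^A/c_w^A$, then $b_w^{A\cup u}\le(1-1/c_w^A)\,b_w^A+C$.

**Proof.** **Part 1: initial surprise.** Failure means $\varphi_u$ takes a value of probability less than $2^{-C}/n$. There are at most $n$ such values, so the probability is at most $n\cdot2^{-C}/n=2^{-C}$.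

**Part 2: surprise hardly ever grows.** Failure means $P(y\mid\alpha,x)<2^{-C}P(y\mid\alpha)$ at $(\alpha,x,y)=(\varphi_A,\varphi_u,\varphi_w)$. Summing $P(\alpha,x)P(y\mid\alpha,x)$ over failing triples gives at most $\sum_{\alpha,x,y}P(\alpha,x)\,2^{-C}P(y\mid\alpha)\le2^{-C}$.

**Part 3: set-up.** Write $c_u=c_u^A$, $c_w=c_w^A$. Both are at least $1$ by (3). We fix a value $\alpha$ of $\varphi_A$ and bound the conditional failure probability uniformly in $\alpha$. Let $\mu$ be the conditional law of $(\varphi_u,\varphi_w)$, with marginals $\mu_1,\mu_2$. Then $b_u^A=\log(1/\mu_1(x))$, $b_w^A=\log(1/\mu_2(y))$ and $b_w^{A\cup u}=\log(\mu_1(x)/\mu(x,y))$. So the failure set $\mathrm{Bad}$ consists of the pairs $(x,y)$ with $\mu(x,y)>0$ and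
$$\frac{\log(1/\mu_1(x))}{c_u}\ge\frac{\log(1/\mu_2(y))}{c_w},\qquad \mu(x,y)<2^{-C}\mu_1(x)\,\mu_2(y)^{1-1/c_w}.\tag{5}$$

**Part 3, case $c_w=1$: the star does the work.** Here (4) demands surprise $O(1)$. Since $c_w=1$, $1/s=d_A(w)+1=:t$ is an integer, so $S_t\in\mathcal T$ and $G$ is $K_{t,p}$-free. Given $x$, every $y$ with $\mu(x,y)>0$ is a common neighbor of the vertices of $\alpha(A_w)\cup\{x\}$, which are $t$ distinct vertices by injectivity of maps in $\Phi$. So there are fewer than $p$ such $y$. On $\mathrm{Bad}$ we have $\mu(x,y)<2^{-C}\mu_1(x)$, hence $\mu(\mathrm{Bad})\le p\,2^{-C}$.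

**Part 3, case $c_w>1$: dyadic pieces.** We replace the uniformity of Section 4 by cutting both marginals into dyadic levels. For integers $i,j\ge0$ put
$$X_i=\{x:2^{-i-1}<\mu_1(x)\le2^{-i}\},\quad Y_j=\{y:2^{-j-1}<\mu_2(y)\le2^{-j}\},\quad x_i=\mu_1(X_i),\quad y_j=\mu_2(Y_j).$$
Then $\sum x_i=\sum y_j=1$, $|X_i|\le2^{i+1}x_i$ and $|Y_j|\le2^{j+1}y_j$. Let $\mathrm{Bad}_{ij}=\mathrm{Bad}\cap(X_i\times Y_j)$ and $\lambda=c_u/c_w>0$. If $\mathrm{Bad}_{ij}\ne\emptyset$, the first condition in (5) gives $(i+1)/c_u>j/c_w$, that is,
$$i-\lambda j>-1 .\tag{6}$$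
By the second condition, each pair in $\mathrm{Bad}_{ij}$ has $\mu(x,y)<2^{-C}2^{-i-j+j/c_w}$. Each such pair comes from some $\varphi\in\Phi$ extending $\alpha$, so Lemma 2 bounds $|\mathrm{Bad}_{ij}|$, and
$$\mu(\mathrm{Bad}_{ij})\le C_02^{-C}(\mathrm I+\mathrm{II}+\mathrm{III}),$$
where $\mathrm I,\mathrm{II},\mathrm{III}$ are $2^{-i-j+j/c_w}$ times $(|X_i||Y_j|)^{1-1/k}$, $|X_i|$, $|Y_j|$ respectively. We sum each over the pairs $(i,j)$ satisfying (6).

**Term I.** From the bounds on $|X_i|,|Y_j|$, $\mathrm I\le4(x_iy_j)^{1-1/k}2^{-(i+j)/k+j/c_w}$. The exponent is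
$$-\frac{i+j}{k}+\frac{j}{c_w}=-\frac ik+j\,\frac{k-c_w}{k\,c_w}=-\frac{i-\lambda j}{k}.$$
Since $k\ge2$ and $x_iy_j\le1$, also $(x_iy_j)^{1-1/k}\le(x_iy_j)^{1/2}\le\frac{x_i+y_j}2$. So $\mathrm I\le2(x_i+y_j)2^{-(i-\lambda j)/k}$. For fixed $j$, the numbers $i-\lambda j>-1$ have spacing $1$, so the sum of $2^{-(i-\lambda j)/k}$ over $i$ is at most $2^{1/k}/(1-2^{-1/k})$. For fixed $i$, the numbers $i-\lambda j>-1$ have spacing $\lambda$, so the sum over $j$ is at most $2^{1/k}/(1-2^{-\lambda/k})$. Using the first for the part with $y_j$ and the second for the part with $x_i$, we get $\sum\mathrm I=O(1)$.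

**Term II.** $\mathrm{II}\le2x_i2^{-j(1-1/c_w)}$, and since $c_w>1$ the sum over $j$ is a convergent geometric series. So $\sum\mathrm{II}=O(1)$. For $c_w=1$ this bound has no decay in $j$, which is why that case was treated separately with the star.

**Term III.** $\mathrm{III}\le2y_j2^{-i+j/c_w}\le2y_j2^{-(i-\lambda j)}$, because $c_u\ge1$ gives $j/c_w\le\lambda j$. Summing over $i>\lambda j-1$ gives at most $2y_j\cdot 2/(1-\frac12)=8y_j$, and then summing over $j$ gives $O(1)$.

Hence $\mu(\mathrm{Bad})=O(2^{-C})$. The implied constant depends only on $p,s,m$, because only finitely many values of $(c_u,c_w)$ occur. Taking $C$ large proves all three parts. $\square$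

## 8. Largest ratio first: the upper bound

**Proposition 4.** For every $p$ and every $H$ with $v(H)\le m$, $\Delta(H)\le1/s$, every $\mathcal F_p$-free $n$-vertex graph $G$ has $O(n^{v(H)-se(H)})$ copies of $H$.

**Proof.** If $e(H)=0$ or $\Phi=\emptyset$ this is trivial, so assume $e(H)\ge1$ and $\Phi\neq\emptyset$.

**Step 1: a good map.** We choose one $\varphi$ for which nothing fails. The number of statements in Lemma 3, over all $A,u,w$, is bounded in terms of $m$. With $\eta$ small enough and the corresponding $C$, the total failure probability is below $1$, so some $\varphi\in\Phi$ satisfies all of them. Fix it. From now on $b_u^A$ means $b_u^A(\varphi)$, and nothing is random.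

**Step 2: the ordering.** Having revealed $A$, reveal next a vertex $u\notin A$ with $c_u^A>0$ that maximizes $b_u^A/c_u^A$. If all remaining vertices have $c_u^A=0$, reveal an arbitrary one.

**Step 3: every vertex stays within budget.** We claim that after $j$ steps
$$b_w^{A_j}\le s\,c_w^{A_j}\log n+(j+1)C\qquad\text{for all }w\notin A_j.\tag{7}$$
For $j=0$ this is statement 1 of Lemma 3, as $c_w^\emptyset=1/s$. For the induction step let $A=A_j$, let $u$ be the vertex chosen next, and let $w\notin A\cup u$.

If $w\not\sim u$, then $c_w^{A\cup u}=c_w^A$, and statement 2 adds at most $C$.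

If $w\sim u$, then $c_u^A,c_w^A\ge1$ by (3). In particular both are positive, so $u$ was chosen by the maximality rule in competition with $w$, and $b_u^A/c_u^A\ge b_w^A/c_w^A$. Statement 3 and the induction hypothesis give
$$b_w^{A\cup u}\le\frac{c_w^A-1}{c_w^A}\bigl(s\,c_w^A\log n+(j+1)C\bigr)+C\le s\,(c_w^A-1)\log n+(j+2)C,$$
and $c_w^{A\cup u}=c_w^A-1$. This proves (7).

**Step 4: summing.** We insert (7) into the chain rule. By (1), (7) and (2),
$$\log|\Phi|=\sum_{j=1}^{v(H)}b_{u_j}^{A_{j-1}}\le\sum_{j=1}^{v(H)}\bigl(s\,c_{u_j}^{A_{j-1}}\log n+jC\bigr)=(v(H)-s\,e(H))\log n+O(1).$$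
So $|\Phi|$, and hence the number of copies of $H$, is $O(n^{v(H)-se(H)})$. $\square$

## 9. Random polynomial graphs without $\mathcal F_p$

For the lower bound we need graphs of edge density about $n^{-s}$ in which every root placement of every $T\in\mathcal T$ has boundedly many extensions. Balancedness says that, on average, extensions are not more than constant in number. A dichotomy from algebraic geometry turns averages into absolute bounds. Two facts are used.

**Lemma 5.** If $q>\binom l2$, $d\ge l-1$, and $f$ is uniformly random among the polynomials of degree $\le d$ over $\mathbb F_q$ in a fixed number of variables, then $f$ vanishes at $l$ given distinct points with probability $q^{-l}$.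

**Proof.** For each pair of distinct points, a proportion $1/q$ of the linear functionals take equal values on both. Since $\binom l2<q$, some linear functional $\ell$ separates all $l$ points. Interpolating with polynomials of degree at most $l-1$ in $\ell$, we can prescribe arbitrary values at the points. So the evaluation map from polynomials of degree $\le d$ to $\mathbb F_q^l$ is a surjective linear map, and the image of a uniform element is uniform. $\square$

**Fact 6** (Bukh–Conlon, *Rational exponents in extremal graph theory*, J. Eur. Math. Soc. 20 (2018), dichotomy lemma of Section 2, a consequence of Lang–Weil). If $W,D$ are varieties over $\overline{\mathbb F}_q$ defined over $\mathbb F_q$ of complexity at most $K$ (number of variables, number of equations and degrees at most $K$) and $q$ is large in terms of $K$, then $|W(\mathbb F_q)\setminus D(\mathbb F_q)|$ is either $\le c_K$ or $\ge q/2$.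

**Proposition 7.** There is $p$ such that for every $H$ with $v(H)\le m$, $\Delta(H)\le1/s$, and all large $n$, some $\mathcal F_p$-free $n$-vertex graph has $\Omega(n^{v(H)-se(H)})$ copies of $H$. The same holds for every larger $p$.

**Proof.** If $m\ge2$, then $K_2$ is an admissible $H$ (as $s\le1$), so $\mathcal T\ne\emptyset$. If $\mathcal T=\emptyset$, then $m=1$, $H=K_1$, and there is nothing to prove. So assume $\mathcal T\neq\emptyset$.

**Step 1: construction.** We define a random graph with the right density. Let $R_0,N_0,e_0$ be the maxima of $|R|,|N|,e(T)$ over $T\in\mathcal T$, and put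
$$\kappa=bR_0+a\tbinom m2+1,\qquad d=\kappa e_0 .$$
For a prime $q$ let $V_1,\dots,V_m$ be disjoint copies of $\mathbb F_q^b$. For $i<j$ and $1\le l\le a$ choose independent uniformly random polynomials $f^{ij}_l$ of degree $\le d$ in $2b$ variables. Join $x\in V_i$ and $y\in V_j$ if and only if $f^{ij}_l(x,y)=0$ for all $l\le a$. Call the graph $G$. Each potential edge between different parts is present with probability $q^{-a}=(q^b)^{-s}$.

**Step 2: extension counts are tiny or huge.** We apply Fact 6 to extensions of a root placement. Fix $(T,R)\in\mathcal T$, an injective $\rho:R\to V(G)$ and $\sigma:N\to[m]$. Let $Z$ be the number of injective homomorphisms $\psi:T\to G$ extending $\rho$ with $\psi(z)\in V_{\sigma(z)}$ for all $z\in N$. If two adjacent vertices of $T$ are placed in the same part, then $Z=0$. Otherwise $Z=|W(\mathbb F_q)\setminus D(\mathbb F_q)|$ in $b|N|$ variables. Here $W$ is given by the $a\,e(T)$ equations of the edges of $T$, with $\rho$-values substituted at the roots. The set $D$ is the union of the subspaces $\{x_z=x_{z'}\}$ for $z\neq z'$ with $\sigma(z)=\sigma(z')$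 and $\{x_z=\rho(r)\}$ for $\rho(r)\in V_{\sigma(z)}$. A union of $g$ such subspaces is cut out by the $b^g$ products of one defining equation from each, so $D$ too has complexity bounded in terms of $a,b,d,\mathcal T$ (if there are no subspaces, $D=\emptyset$). Hence, for large $q$, $Z\le c$ or $Z\ge q/2$, with $c$ independent of $q,\rho,\sigma$.

**Step 3: moments.** We show that $Z\ge q/2$ is very unlikely. The power $Z^\kappa$ counts $\kappa$-tuples $(\psi_1,\dots,\psi_\kappa)$ of such homomorphisms. Consider a potential tuple: injective maps extending $\rho$ and respecting $\sigma$. Let it have $U$ distinct non-root image vertices and $E'$ distinct image edges. Let $S_j\subset N$ be the set of $z$ for which $\psi_j(z)$ does not occur among the images of $\psi_1,\dots,\psi_{j-1}$. (A non-root never lands on a root image, by injectivity, so $\sum_j|S_j|=U$.) The $\psi_j$-images of the edges meeting $S_j$ are distinct and contain a vertex not seen before, so they are new. Balancedness (Lemma 1, and the star example) gives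
$$E'\ge\sum_je_{S_j}\ge\sum_j|S_j|\frac ba=\frac{Ub}a .$$
Group the $E'$ edges by the pair of parts they join. For one pair, they correspond to distinct points of $\mathbb F_q^{2b}$, at most $\kappa e_0=d$ of them. By Lemma 5 and independence, for $q>\binom{\kappa e_0}2$ all these edges are present with probability $q^{-aE'}\le q^{-bU}$. There are $O(1)$ patterns of coincidences among the images, and a pattern with $U$ distinct non-root vertices has at most $q^{bU}$ tuples. Hence $\mathbb E Z^\kappa=O(1)$, and by Markov's inequality $P(Z\ge q/2)=O(q^{-\kappa})$.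

**Step 4: $G$ is usually $\mathcal F_p$-free.** We take a union bound. There are $O(q^{bR_0})$ triples $(T,\rho,\sigma)$, so the event $\mathcal B$ that some $Z\ge q/2$ satisfies
$$P(\mathcal B)=O(q^{bR_0-\kappa})=O\bigl(q^{-a\binom m2-1}\bigr).$$
Outside $\mathcal B$, every $Z\le c$, so each $\rho$ has at most $c\,m^{N_0}$ extensions. Put $p=c\,m^{N_0}+1$, which depends only on $s$ and $m$. Then $G$ is $\mathcal F_p$-free outside $\mathcal B$.

**Step 5: copies of $H$ survive.** We check that discarding $\mathcal B$ costs little. Let $V(H)=\{1,\dots,v\}$ with $v\le m$, and let $X_H$ be the number of $(x_1,\dots,x_v)\in V_1\times\dots\times V_v$ with $x_ix_j\in E(G)$ for all $ij\in E(H)$. The edges of $H$ involve different, independent polynomials, so $\mathbb EX_H=q^{bv-ae(H)}$. Also $X_H\le q^{bv}$. Since $e(H)\le\binom m2$, for large $q$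
$$\mathbb E[X_H1_{\mathcal B^c}]\ge q^{bv-ae(H)}-O\bigl(q^{bv-a\binom m2-1}\bigr)\ge\tfrac12q^{bv-ae(H)} .$$
So some $\mathcal F_p$-free graph on $mq^b$ vertices has at least $\frac12(q^b)^{v-se(H)}$ such tuples. Each copy of $H$ comes from at most $v!$ tuples, so there are $\Omega((q^b)^{v-se(H)})$ copies.

**Step 6: all large $n$, all larger $p$.** Let $q$ be the largest prime with $mq^b\le n$. By Bertrand's postulate $q^b=\Theta(n)$. Add isolated vertices to reach $n$ vertices. The members of $\mathcal F_p$ have no isolated vertices, so the graph stays $\mathcal F_p$-free. If $p'\ge p$, an $\mathcal F_p$-free graph is $\mathcal F_{p'}$-free, since $p'$ distinct homomorphisms agreeing on the roots include $p$ such. $\square$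

**Proof of Theorem 1.** If $m=1$, then $H=K_1$ and $\mathcal F=\{K_2\}$ works. Otherwise take $\mathcal F=\mathcal F_p$ with $p$ from Proposition 7. That proposition gives the lower bound and Proposition 4 the upper bound. (If $e(H)=0$, every $n$-vertex graph has $\binom n{v(H)}$ copies, and the edgeless graph is $\mathcal F_p$-free.) $\square$

With the deduction in Section 2, the Corollary is proved.

## 10. Where stars and unions of stars block exponents

**Proof of Theorem 2.** If $s\le1/D$, every $H$ with $\Delta(H)\le D$ has $\Delta(H)\le1/s$, so Theorem 1 applies.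

Conversely, suppose $\mathcal F$ works and $s>1/D$. Since $s<1$, $D\ge2$. Because $m\ge D+1$, the property applies to $K_{1,D}$, with exponent $D+1-sD$. As $1<sD<D$, this lies in $(1,D)$. If no member of $\mathcal F$ is contained in a star plus isolated vertices, then $K_{1,n-1}$ is $\mathcal F$-free for all $n$ and $\mathrm{ex}(n,K_{1,D},\mathcal F)\ge\binom{n-1}D=\Omega(n^D)$. Otherwise some $F\in\mathcal F$ is contained in $K_{1,N}$ plus isolated vertices for some $N$. For $n$ large, a graph with a vertex of degree at least $N$ contains $F$, so $\mathcal F$-free graphs have maximum degree below $N$ and $\mathrm{ex}(n,K_{1,D},\mathcal F)=O(n)$. Both contradict an exponent in $(1,D)$. $\square$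

**Proof of Theorem 3.** Here $v(H)=k(t+1)$, $e(H)=kt$, $\Delta=t$, so $v(H)-e(H)/\Delta=kt$. Let $\mathcal F$ be a finite family. We show that $\mathrm{ex}(n,H,\mathcal F)$ is either $\Omega(n^{kt})$ or $O(n^{(k-1)t+1})$.

**Step 1: many copies.** This is the case where unions of $k$ stars are allowed. If no member of $\mathcal F$ is a subgraph of some $kK_{1,N}$ plus isolated vertices, then $k$ disjoint stars with about $n/k$ vertices each form an $\mathcal F$-free graph with $\Omega(n^{kt})$ copies of $H$.

**Step 2: few high degrees.** This is the other case. Let $F\in\mathcal F$ be contained in $kK_{1,N}$ plus isolated vertices, $N\ge1$, and let $G$ be $\mathcal F$-free with $n$ large. Suppose $G$ had $k$ vertices of degree at least $kN+k$. At each of them in turn, after excluding the other $k-1$ centers and the at most $(k-1)N$ leaves already used, at least $N$ neighbors remain. So we could choose $k$ disjoint stars $K_{1,N}$ greedily, and $G\supset F$, a contradiction. Hence at most $k-1$ vertices have degree at least $kN+k$.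

**Step 3: counting.** We bound the copies of $H$ with exactly $i\le k-1$ star centers among the high-degree vertices. These centers have $O(1)$ choices and their leaves $O(n^{it})$. Each other center has at most $n$ choices and then $O(1)$ choices for its leaves. This gives $O(n^{it+k-i})$, and $it+k-i=k+i(t-1)$ is largest at $i=k-1$, where it equals $(k-1)t+1$. So $\mathrm{ex}(n,H,\mathcal F)=O(n^{(k-1)t+1})$, and no exponent in $((k-1)t+1,kt)$ is possible. $\square$

## 11. Forbidding only $K_{t,p}$

**Proof of Theorem 4.** If $e(H)=0$ both bounds are trivial, the edgeless graph giving the lower one. Otherwise put $s=1/t$ and $m=v(H)$.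

**Step 1: reduction for the upper bound.** We list where the proof of Proposition 4 used that $G$ is $\mathcal F_p$-free: in Lemma 2, and in the case $c_w=1$ of Lemma 3, where only $K_{t,p}$-freeness was used. So it suffices to prove the bound of Lemma 2, with some constant depending on $p,t$, when $G$ is merely $K_{t,p}$-free. Now $c_u=t-d_A(u)$ and $c_w=t-d_A(w)$ are positive integers by (3). The bound is clear if $B=\emptyset$, so let $B\ne\emptyset$.

**Step 2: two one-sided bounds.** We count $c_w$-sets inside $B$-neighborhoods. Take $c_w$ distinct vertices of $X$ with a common $B$-neighbor. They lie outside $\alpha(A)$, and every common $B$-neighbor $y$ is also adjacent to $\alpha(A_w)$. So $y$ is a common neighbor of $d_A(w)+c_w=t$ distinct vertices, and there are fewer than $p$ such $y$. Hence, with $d_B(y)$ the degree of $y$ in $B$,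
$$\sum_{y\in Y}\binom{d_B(y)}{c_w}\le(p-1)\binom{|X|}{c_w}\le(p-1)\frac{|X|^{c_w}}{c_w!}.$$
The function equal to $x(x-1)\cdots(x-c_w+1)/c_w!$ for $x\ge c_w-1$ and to $0$ below is convex, and for $x\ge2c_w$ it is at least $(x/2)^{c_w}/c_w!$. So if the average degree $|B|/|Y|$ is at least $2c_w$, the left side is at least $|Y|\,(|B|/(2|Y|))^{c_w}/c_w!$, and therefore $|B|\le2(p-1)^{1/c_w}|X||Y|^{1-1/c_w}$. Otherwise $|B|<2c_w|Y|$. Hence, for a constant $C_1$, and by the same argument with the roles of $u$ and $w$ exchanged,
$$|B|\le C_1\bigl(|X||Y|^{1-1/c_w}+|Y|\bigr),\qquad |B|\le C_1\bigl(|Y||X|^{1-1/c_u}+|X|\bigr).$$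

**Step 3: the geometric mean.** We combine the two bounds. If $|B|\le2C_1(|X|+|Y|)$ we are done. Otherwise the terms $C_1|Y|$ and $C_1|X|$ are each less than $|B|/2$, so
$$|B|\le2C_1|X||Y|^{1-1/c_w}\qquad\text{and}\qquad|B|\le2C_1|Y||X|^{1-1/c_u}.$$
Raise the first to the power $c_w/k$, the second to the power $c_u/k$, and multiply. Since $c_u+c_w=k$, the exponent of $|X|$ is $\frac{c_w}k+\frac{c_u-1}k=1-\frac1k$ and that of $|Y|$ is $\frac{c_w-1}k+\frac{c_u}k=1-\frac1k$, so $|B|\le2C_1(|X||Y|)^{1-1/k}$. This is the bound of Lemma 2, so $\mathrm{ex}(n,H,K_{t,p})=O(n^{v(H)-e(H)/t})$.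

**Step 4: lower bound.** We quote Section 9. Apply Proposition 7 with $s=1/t$ and $m=v(H)$, which is allowed since $\Delta(H)\le t$. As $S_t\in\mathcal T$ and $S_t^p=\{K_{t,p}\}$, $\mathcal F_p$-free graphs are $K_{t,p}$-free. So for all $p\ge p_0(t,v(H))$ some $K_{t,p}$-free $n$-vertex graph has $\Omega(n^{v(H)-e(H)/t})$ copies of $H$. $\square$
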